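
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Non-hyperbolic hermitian forms with trivial invariants\\ over fields of cohomological $2$-dimension three}


\begin{abstract}
Let $k$ be a field of characteristic different from $2$ with $cd_2(k)\le 3$, and let $(D,\sigma)$ be a central division $k$-algebra with orthogonal involution. If $\operatorname{ind}(D)\le 2$, it is known that a hermitian form over $(D,\sigma)$ is hyperbolic if and only if it has even rank and trivial discriminant, Clifford invariant and Rost invariant. We show that this fails for every index $2^r\ge 4$. For each index $2^r\ge 8$ there are anisotropic counterexamples of rank $2$, and for index $4$ there are counterexamples of rank $6$; forms of rank $2$ in index $4$ still satisfy the criterion. The counterexamples are forms $g\perp -tg$ over a field $K((t))$. Their Rost invariant is computed by placing the relevant cocycle inside groups $SL_1(Q)$ for quaternion factors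 $Q$ of $D$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Throughout, $k$ is a field of characteristic different from $2$, and all quadratic and hermitian forms are nondegenerate. We write $\mathrm{Int}(a)$ for the inner automorphism $x\mapsto axa^{-1}$ and $\mathrm{Br}_2(k)$ for the $2$-torsion subgroup of the Brauer group.

For a quadratic form over $k$, the dimension modulo $2$, the discriminant, the Clifford invariant and the Arason invariant are the first four of the invariants $e_n:I^n(k)\to H^n(k,\mathbb Z/2)$, where $I^n(k)$ is the $n$-th power of the fundamental ideal of the Witt ring $W(k)$. Each $e_n$ is defined on the kernel of the previous one, and its own kernel is $I^{n+1}(k)$. Suppose that $cd_2(k)\le 3$. Then $I^n(k)/I^{n+1}(k)\cong H^n(k,\mathbb Z/2)=0$ for $n\ge 4$ (Orlov--Vishik--Voevodsky), so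
\begin{equation}\label{eq:I4}
I^4(k)=\bigcap_n I^n(k)=0
\end{equation}
by the Arason--Pfister Hauptsatz. A quadratic form over $k$ is therefore hyperbolic as soon as its dimension is even and $e_1,e_2,e_3$ successively vanish on it.

The question is whether the analogous statement holds for hermitian forms. Let $(D,\sigma)$ be a central division $k$-algebra with orthogonal involution, and let $h$ be a hermitian form over $(D,\sigma)$. If $D\ne k$, then $D$ has exponent $2$ and carries a symplectic involution $\tau=\mathrm{Int}(u)\circ\sigma$, where $u\in D^\times$ satisfies $\sigma(u)=-u$. The form $uh$ is skew-hermitian over $(D,\tau)$: it is sesquilinear for $\tau$ because $u\sigma(\alpha)=\tau(\alpha)u$ for $\alpha\in D$, and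
\[
\tau\bigl(u\,h(x,y)\bigr)=u\,\sigma\bigl(h(x,y)\bigr)\sigma(u)u^{-1}=-u\,h(y,x).
\]
Through this correspondence the invariants of Bayer-Fluckiger and Parimala for skew-hermitian forms over division algebras with symplectic involution, extended to arbitrary index, apply to $h$. They are:
\begin{itemize}
\item the rank;
\item if the rank is even, the discriminant $d(h)\in k^\times/k^{\times 2}$;
\item if moreover $d(h)$ is trivial, the Clifford invariant $\mathcal{C}l(h)\in \mathrm{Br}_2(k)/\langle[D]\rangle$;
\item if moreover $\mathcal{C}l(h)$ is trivial, the Rost invariant $R(h)\in H^3(k,\mathbb Q/\mathbb Z(2))/\bigl(k^\times\cup[D]\bigr)$.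
\end{itemize}
Definitions are recalled in Section~\ref{sec:conventions}. For $D=k$ these are the classical invariants. All of them vanish on hyperbolic forms, for every index. Conversely, the following is known: \emph{if $cd_2(k)\le 3$ and $\operatorname{ind}(D)\le 2$, then $h$ is hyperbolic if and only if it has even rank, trivial discriminant, trivial Clifford invariant and trivial Rost invariant.} It is conjectured in \cite{CI} that the restriction on $\operatorname{ind}(D)$ can be dropped. In view of the quadratic case this is the natural guess: the invariants go up to degree $3$, and in degrees above $3$ there is no mod $2$ cohomology left.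

\subsection{The answer}

The guess is wrong for every index greater than $2$.

\begin{theorem}\label{thm:main}
Let $r\ge3$. In every characteristic $\ne 2$ there are a field $k$ with $cd_2(k)=3$, a central division $k$-algebra with orthogonal involution $(D,\sigma)$ of index $2^r$, and an anisotropic (hence non-hyperbolic) hermitian form $h$ of rank $2$ over $(D,\sigma)$ with trivial discriminant, trivial Clifford invariant and trivial Rost invariant.
\end{theorem}

\begin{theorem}\label{thm:index4}
In every characteristic $\neq 2$ there are a field $k$ with $cd_2(k)=3$, a central division $k$-algebra with orthogonal involution $(D,\sigma)$ of index $4$, and a non-hyperbolic hermitian form $h$ of rank $6$ over $(D,\sigma)$ with trivial discriminant, trivial Clifford invariant and trivial Rost invariant.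
\end{theorem}

\begin{corollary}\label{cor:sharp}
Let $r\ge 0$. The statement ``for all $k$ with $\operatorname{char}k\ne2$ and $cd_2(k)\le 3$, and all $(D,\sigma)$ of index $2^r$, every form of even rank with trivial invariants is hyperbolic'' is true if and only if $r\le 1$.
\end{corollary}

\begin{proof}
For $r\le 1$ this is the known result quoted above. For $r=2$ use Theorem~\ref{thm:index4}, and for $r\ge3$ use Theorem~\ref{thm:main}.
\end{proof}

The rank $6$ in Theorem~\ref{thm:index4} cannot be lowered to $2$:

\begin{proposition}\label{prop:rank2}
If $cd_2(k)\le 3$ and $\operatorname{ind}(D)=4$, a hermitian form of rank $2$ over $(D,\sigma)$ is hyperbolic if and only if its discriminant, Clifford invariant and Rost invariant are trivial.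
\end{proposition}

Thus the smallest rank of a counterexample is $2$ for each index $2^r\ge 8$. For index $4$ it is $4$ or $6$; we do not decide which.

\subsection{Where the counterexamples come from}

Let $K$ be a perfect field with $cd_2(K)=2$ over which $D$ is a division algebra, put $k=K((t))$, so that $cd_2(k)=3$, and let $g$ be a form of odd rank over $D$. Set
\[
h=g\perp -tg .
\]
Comparing even and odd powers of $t$ shows that $h$ is not hyperbolic. On the other hand, $h$ differs from the hyperbolic form $g\perp-g$ only by the $\{\pm1\}$-valued cocycle attached to $\sqrt t$, acting on the second summand. If a coordinate of this summand admits an action of $SL_1(Q)$, with $Q$ a quaternion factor of $D$, then the sign $-1$ on that coordinate comes from $-1\in SL_1(Q)$. So the cocycle gives a class in $H^1(k,SL_1(Q))$, whose Rost invariant is $(t)\cup[Q]$. Passing from $SL_1(Q)$ to the spin group multiplies the Rost invariant by an integer, the Rost multiplier. Since $SL_1(Q)$ acts by $e=\frac12\deg D$ copies of its standard representation, this integer is $e/2$. If $4\mid e$, that is, if the index is at least $8$,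 the result is an even multiple of a $2$-torsion class, hence zero, even for $g=\langle 1\rangle$. For index $4$ the multiplier is $1$, and a single coordinate contributes $(t)\cup[Q]$, which is not trivial (Remark~\ref{rem:onefails}); but the contributions of three coordinates with $[Q_1]+[Q_2]+[Q_3]=0$ cancel.

Section~\ref{sec:one} carries out the computation for one coordinate, with index $8$ as the running example. Section~\ref{sec:fields} supplies the field $K$, and Section~\ref{sec:proofmain} proves Theorem~\ref{thm:main}. Index $4$ is treated in Sections~\ref{sec:index4} and~\ref{sec:rank2}.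

\section{Definitions and facts used}\label{sec:conventions}

\subsection{Hermitian forms}
Let $k_s$ be a separable closure of $k$. Hermitian forms over $(D,\sigma)$ live on right $D$-spaces $V$ and satisfy $h(x\alpha,y\beta)=\sigma(\alpha)h(x,y)\beta$ and $h(y,x)=\sigma(h(x,y))$. The adjoint involution $\mathrm{ad}_h$ on $\operatorname{End}_D(V)$ is given by $h(f(x),y)=h(x,\mathrm{ad}_h(f)(y))$. For $a\in D^\times$ with $\sigma(a)=a$, $\langle a\rangle$ denotes the form $(x,y)\mapsto\sigma(x)ay$ on $D$; its adjoint involution on $\operatorname{End}_D(D)=D$ is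
\begin{equation}\label{eq:ad}
\mathrm{ad}_{\langle a\rangle}=\mathrm{Int}(a^{-1})\circ\sigma .
\end{equation}
A form is hyperbolic if its space is the direct sum of two totally isotropic subspaces. Hyperbolic forms of equal rank are isometric. An involution $\rho$ on a central simple algebra is hyperbolic if there is an idempotent $\epsilon$ with $\rho(\epsilon)=1-\epsilon$. If $\mathrm{ad}_h$ is hyperbolic, so is $h$: then $h(\epsilon x,\epsilon y)=h(x,(1-\epsilon)\epsilon y)=0$, likewise for $1-\epsilon$, and $V=\epsilon V\oplus(1-\epsilon)V$. Conversely, if $V=V_1\oplus V_2$ with $V_1,V_2$ totally isotropic, the projection to $V_1$ along $V_2$ is such an idempotent.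

Let $U(h)$ be the isometry group of $h$ and $SU(h)$ the kernel of $\mathrm{Nrd}:U(h)\to\mu_2$; the isometry groups of $h$ and of $uh$ coincide. If $h$ has rank $n$, then over $k_s$ the group $SU(h)$ becomes the special orthogonal group of a quadratic space of dimension $n\deg D$. If $n$ is even and $h_0$ is hyperbolic of rank $n$, the class $[h]\in H^1(k,U(h_0))$ is that of the cocycle $s\mapsto\varphi^{-1}\,{}^s\varphi$, where $\varphi:h_0\to h$ is an isometry over $k_s$.

\subsection{The invariants}
Let $D\ne k$, let $h$ have even rank $n$, and write $n\deg D=2M$. The discriminant $d(h)$ is the class of $(-1)^{M}\mathrm{Nrd}(uB)$, where $B$ is a Gram matrix of $h$. Suppose that $d(h)$ is trivial, and let $h_0$ be hyperbolic of rank $n$. Then $[h]$ comes from $H^1(k,SU(h_0))$, and $\mathcal{C}l(h)$ is given by the connecting map of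
\[
1\to\mu_2\to\mathrm{Spin}(h_0)\to SU(h_0)\to1,
\]
or equivalently by the Brauer class of a component of the Clifford algebra $C(\mathrm{ad}_h)$. If $\mathcal{C}l(h)$ is trivial, $[h]$ lifts to some $\xi\in H^1(k,\mathrm{Spin}(h_0))$, and $R(h)$ is the class of $R_{\mathrm{Spin}(h_0)}(\xi)$ modulo the group $k^\times\cup[D]$ of all $(\lambda)\cup[D]$ with $\lambda\in k^\times$; it does not depend on the lift $\xi$. Here $R_G:H^1(-,G)\to H^3(-,\mathbb Q/\mathbb Z(2))$ is Rost's invariant of an absolutely simple simply connected group $G$. For $\lambda\in k^\times$ and $\beta\in\mathrm{Br}_2(k)$ the class $(\lambda)\cup\beta$ lies in the image of $H^3(k,\mathbb Z/2)$, which injects into $H^3(k,\mathbb Q/\mathbb Z(2))$ by Merkurjev--Suslin; in particular $2\,(\lambda)\cup\beta=0$.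

\begin{lemma}\label{lem:clifford}
If $d(h)$ is trivial and $[h]$ lifts to $\xi\in H^1(k,\mathrm{Spin}(h_0))$, then $\mathcal{C}l(h)=0$.
\end{lemma}

\begin{proof}
With the connecting map this is immediate. With Clifford algebras, argue as follows. The algebra $C(\mathrm{ad}_h)$ is the twist of $C(\mathrm{ad}_{h_0})$ by $\xi$. The group $\mathrm{Spin}(h_0)$ acts on the components $C_\pm(\mathrm{ad}_{h_0})$ by conjugation through $GL_1(C_\pm(\mathrm{ad}_{h_0}))$, and $H^1(k,GL_1(A))$ is trivial for every central simple algebra $A$ (Hilbert 90). Hence twisting by $\xi$ does not change the components up to isomorphism, and those of $C(\mathrm{ad}_h)$ are isomorphic to $C_\pm(\mathrm{ad}_{h_0})$. Over the function field of the Severi--Brauer variety of $D$ the involution $\mathrm{ad}_{h_0}$ is adjoint to a hyperbolic quadratic form, so $C_\pm(\mathrm{ad}_{h_0})$ split there. By Amitsur's theorem $[C_\pm(\mathrm{ad}_{h_0})]\in\{0,[D]\}$.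
\end{proof}

\subsection{Cited facts}\label{subsec:facts}

\begin{itemize}
\item[(F1)] (Rost multipliers, \cite{GMS}.) For an absolutely simple simply connected $k$-group $G$, let $q_G$ be the basic form: the Weyl-invariant quadratic form on the coroot lattice ($=$ the cocharacter lattice of a maximal torus over $k_s$) with value $1$ on short coroots. If $f:G\to G'$ is a homomorphism of such groups, there is an integer $n_f$ with $q_{G'}\circ f_*=n_f\,q_G$ on cocharacters, and $R_{G'}\circ f_*=n_fR_G$.

We need two lattices. For $SL_2$ it is generated by the coroot $z\mapsto\mathrm{diag}(z,z^{-1})$, which has value $1$. For $\mathrm{Spin}_{2M}$, $M\ge4$, it is the set of $x\in\mathbb Z^M$ with $\sum x_j$ even, with basic form $\frac12\sum x_j^2$; its value on each coroot $\pm\varepsilon_i\pm\varepsilon_j$ is indeed $1$.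

\item[(F2)] (\cite{GMS}, \cite[\S31]{KMRT}.) For a quaternion algebra $Q$, $H^1(k,SL_1(Q))=k^\times/\mathrm{Nrd}(Q^\times)$: the class of $\lambda$ is that of the cocycle $s\mapsto x^{-1}s(x)$ for any $x\in Q_{k_s}^\times$ with $\mathrm{Nrd}(x)=\lambda$. The Rost invariant of this class is $(\lambda)\cup[Q]$; signs are irrelevant since $2[Q]=0$.

\item[(F3)] (Twisting, \cite[Lemme 7]{Gille}; used only for Theorem~\ref{thm:index4}.) Let $G$ be absolutely simple simply connected and $z\in Z^1(k,G)$. For $y\in H^1(k,{}_zG)$,
\[
R_G(\tau_z(y))=R_{{}_zG}(y)+R_G([z]),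
\]
where $\tau_z:H^1(k,{}_zG)\to H^1(k,G)$, $[y_s]\mapsto[y_sz_s]$, is the twisting bijection.

\item[(F4)] (Index reduction, \cite{Merkurjev}, \cite[\S30]{EKM}.) Let $D$ be a central division $F$-algebra and $\varphi$ a nondegenerate quadratic form over $F$ with $\dim\varphi\ge3$. Then $D_{F(\varphi)}$ is not division if and only if there is a unital $F$-algebra homomorphism $C_0(\varphi)\to D$.

\item[(F5)] $H^3(K,\mathbb Z/2)$ is generated by symbols (Merkurjev--Suslin, Rost; Voevodsky), and $(a)\cup(b)\cup(c)=0$ if the Pfister form $\langle\langle a,b,c\rangle\rangle$ is hyperbolic.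

\item[(F6)] (\cite[I.4.1 and II.4.3]{Serre}.) A pro-$2$ group $\Gamma$ with $H^3(\Gamma,\mathbb Z/2)=0$ has $cd_2(\Gamma)\le2$. If $K$ is perfect of characteristic $\ne2$ with $cd_2(K)<\infty$, then $cd_2(K((t)))=cd_2(K)+1$.
\end{itemize}

\section{One quaternion subgroup: the form $\langle1,-\lambda\rangle$}\label{sec:one}

Let $(D,\sigma)=(H,\gamma)\otimes(E,\theta)$ be a division $k$-algebra, where $H$ is a quaternion algebra with canonical involution $\gamma$ and $\theta$ is a symplectic involution on $E$. As a tensor product of two symplectic involutions, $\sigma$ is orthogonal. Put $e=\deg E$, so $\deg D=2e$; since $\theta$ is symplectic, $e$ is even. The case to keep in mind is $e=4$, where $D$ has degree $8$. For $\lambda\in k^\times$ consider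
\[
h_\lambda=\langle 1,-\lambda\rangle ,\qquad h_0=h_1=\langle1,-1\rangle ,
\]
the second of which is hyperbolic. We prove:

\begin{proposition}\label{prop:one}
Let $(D,\sigma)=(H,\gamma)\otimes(E,\theta)$ and $e=\deg E$ be as above, and let $\lambda\in k^\times$. The form $\langle1,-\lambda\rangle$ over $(D,\sigma)$ has trivial discriminant and trivial Clifford invariant, and its Rost invariant is the class of $\frac e2\,(\lambda)\cup[H]$. If $4\mid e$, its Rost invariant is trivial.
\end{proposition}

To find $R(h_\lambda)$ one needs a lift of $[h_\lambda]$ to the spin group that is explicit enough to evaluate the Rost invariant on it, and such a lift is not visible from the diagonal form. The device is to find a simply connected subgroup through which the cocycle factors.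

\begin{proof}
\emph{The discriminant.} A Gram matrix of $uh_\lambda$ is $\mathrm{diag}(u,-\lambda u)$, of reduced norm $\mathrm{Nrd}(u)^2\lambda^{2e}$, and $2M=4e$. So $d(h_\lambda)$ is represented by $(-1)^{2e}\mathrm{Nrd}(u)^2\lambda^{2e}$, a square.

\emph{The cocycle.} Over $k_s$ the map $\varphi=(\mathrm{id},\sqrt\lambda^{\,-1})$ is an isometry $h_0\to h_\lambda$, and
\[
\varphi^{-1}\,{}^s\varphi=(\mathrm{id},\chi_\lambda(s)),\qquad \chi_\lambda(s)=s(\sqrt\lambda)/\sqrt\lambda\in\{\pm1\}.
\]
So $[h_\lambda]$ is the image of $(\lambda)\in H^1(k,\mu_2)$ under $\iota:\mu_2\to SU(h_0)$, $\varepsilon\mapsto(\mathrm{id},\varepsilon)$.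

\emph{The quaternion subgroup.} Let $f:SL_1(H)\to SU(h_0)$ send $x$ to left multiplication by $x\otimes1$ on the second coordinate and to the identity on the first. This is an isometry, since the adjoint involution of $\langle-1\rangle$ is $\sigma=\gamma\otimes\theta$ and
\[
\sigma(x\otimes1)(x\otimes1)=\gamma(x)x\otimes1=1,
\]
and its reduced norm is $\mathrm{Nrd}_H(x)^e=1$. Clearly $f(\varepsilon)=\iota(\varepsilon)$ for $\varepsilon\in\mu_2\subset SL_1(H)$.

\emph{The lift.} The group $SL_1(H)$ is simply connected and $\mathrm{Spin}(h_0)\to SU(h_0)$ is a central isogeny with \'etale kernel $\mu_2$. Hence over $k_s$ the pullback of this isogeny along $f$ is split, and $f$ lifts to a homomorphism $\tilde f:SL_1(H)\to\mathrm{Spin}(h_0)$. The lift is unique, because two lifts differ by a morphism from a connected variety to $\mu_2$ with value $1$ at the identity; so $\tilde f$ is defined over $k$. Therefore $[h_\lambda]$ lifts to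
\[
\xi=\tilde f_*([\chi_\lambda])\in H^1(k,\mathrm{Spin}(h_0)),
\]
and $\mathcal{C}l(h_\lambda)=0$ by Lemma~\ref{lem:clifford}. In $H^1(k,SL_1(H))=k^\times/\mathrm{Nrd}(H^\times)$ the cocycle $\chi_\lambda$ has class $\lambda$: take $x=\sqrt\lambda$ in (F2), so that $\mathrm{Nrd}(x)=\lambda$ and $x^{-1}s(x)=\chi_\lambda(s)$.

\emph{The multiplier.} Over $k_s$ write $H=\operatorname{End}(S)$ and $E=\operatorname{End}(T)$ with $\dim S=2$ and $\dim T=e$. The involutions $\gamma,\theta$ are adjoint to alternating forms $b_S,b_T$, and $\sigma$ is adjoint to the symmetric form $b=b_S\otimes b_T$ on $S\otimes T$. Then $SU(h_0)$ becomes the special orthogonal group of $b\perp-b$ on $(S\otimes T)\oplus(S\otimes T)$, of dimension $4e=2M$ with $M=2e\ge4$, and $x\in SL(S)$ acts on the second summand as $x\otimes1$. Let $v_1,v_2$ be a basis of $S$. The coroot of $SL(S)$ for this basis acts on $v_1\otimes T$ with weight $1$, on $v_2\otimes T$ with weight $-1$ (both in the second summand), and trivially on the first summand. These two weight spaces are totally isotropic of dimension $e$ and in duality, so in suitable coordinates the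 coroot goes to
\[
(\underbrace{1,\dots,1}_{e},\underbrace{0,\dots,0}_{e})\in\mathbb Z^{2e};
\qquad\text{for }e=4:\quad(1,1,1,1,0,0,0,0)\in\mathbb Z^8 .
\]
The basic form $\frac12\sum x_j^2$ takes the value $e/2$ on it, so $n_{\tilde f}=e/2$. For $e=4$ this is $2$.

\emph{Conclusion.} By (F1) and (F2), $R_{\mathrm{Spin}(h_0)}(\xi)=\frac e2\,(\lambda)\cup[H]$. If $4\mid e$, this is zero, because $e/2$ is even and $2[H]=0$.
\end{proof}

The form $\langle1,-\lambda\rangle$ itself has no reason to be hyperbolic, and the next section provides $k$ and $\lambda$ for which it is anisotropic. In index $2$ the method gives nothing: there $E=k$, and no symplectic involution $\theta$ exists. For $e=2$ the Rost invariant is the class of $(\lambda)\cup[H]$, to which we return in Section~\ref{sec:index4}.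

\section{Fields and anisotropy}\label{sec:fields}

We want $\lambda=t$ over $k=K((t))$, with $cd_2(k)\le3$. So we need division algebras of large index over fields $K$ with $cd_2(K)\le2$. The obvious field of definition of a tensor product of generic quaternion algebras has large cohomological dimension, and one must kill its mod $2$ cohomology in degree $3$ without lowering the index of the algebra.

\begin{lemma}[Merkurjev's construction]\label{lem:field}
Let $F$ be a field with $\operatorname{char}F\ne2$ and $D$ a central division $F$-algebra of degree $2^r$. There is a perfect field $K\supset F$ with $cd_2(K)\le2$ such that $D_K$ is division.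
\end{lemma}

\begin{proof}
Put $F_0=F$. Given $F_i$ with $D_{F_i}$ division, let $F_i'$ be the fixed field of a Sylow pro-$2$ subgroup of its absolute Galois group. It is a union of finite extensions of odd degree, so $D_{F_i'}$ is division. For a finite set $S$ of $3$-fold Pfister forms over $F_i'$ let $X_S$ be the product of the corresponding projective quadrics, an integral variety. If $S\subset S'$, the projection $X_{S'}\to X_S$ gives an inclusion $F_i'(X_S)\subset F_i'(X_{S'})$. Let $F_{i+1}$ be the direct limit of the fields $F_i'(X_S)$.

\emph{$D_{F_{i+1}}$ is division.} It suffices to treat each $F_i'(X_S)$, and the forms in $S$ can be adjoined one at a time. Let $L$ be the field reached so far, with $D_L$ division, and let $\pi$ be the next form. If $\pi_L$ is isotropic, $L(\pi)$ is purely transcendental over $L$, and $D$ stays division. Suppose that $\pi_L$ is anisotropic. The form $\pi_L$ has dimension $8$, trivial discriminant and trivial Clifford invariant, so $C_0(\pi_L)\cong M_8(L)\times M_8(L)$. There is no unital homomorphism from this algebra to $D_L$. Indeed, the only idempotents of a division algebra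 are $0$ and $1$. The eight diagonal matrix units in one factor are pairwise orthogonal and conjugate under units, so their images are all equal and have product $0$ in pairs; hence all of them go to $0$. Then so does the sum $1$ of all sixteen, a contradiction. By (F4), $D_{L(\pi)}$ is division.

\emph{The limit.} Let $K_1=\bigcup F_i=\bigcup F_i'$; then $D_{K_1}$ is division. An irreducible separable polynomial of odd degree over $K_1$ has coefficients in some $F_i'$ and is irreducible there. All finite separable extensions of $F_i'$ have $2$-power degree, so the polynomial has degree $1$. Thus the absolute Galois group of $K_1$ is pro-$2$. Each $3$-fold Pfister form over $K_1$ is defined over some $F_i'$, so it becomes isotropic, hence hyperbolic, over $F_{i+1}\subset K_1$. By (F5), $H^3(K_1,\mathbb Z/2)=0$, and by (F6), $cd_2(K_1)\le2$.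

Finally let $K$ be the perfect closure of $K_1$. It has the same absolute Galois group, and $K/K_1$ is a union of finite extensions of odd degree (powers of the characteristic, if this is positive), so $D_K$ is division.
\end{proof}

\begin{lemma}\label{lem:aniso}
Let $(D,\sigma)$ be a division algebra with orthogonal involution over a field $K$ of characteristic $\neq 2$, let $k=K((t))$, and let $g$ be a hermitian form of odd rank over $(D,\sigma)$. Then $D_k$ is division and $g_k\perp-tg_k$ is not hyperbolic. If $g$ is anisotropic, so is $g_k\perp-tg_k$.
\end{lemma}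

\begin{proof}
$D_k=D((t))$ is a division ring, as one sees from leading coefficients, and $\sigma$ acts on coefficients. First let $g$ be anisotropic of rank $\ell$, and suppose that $g(x,x)=t\,g(y,y)$ with $x,y\in D((t))^\ell$ not both zero. If $x\ne0$ has order $v$ and leading coefficient $x_0\in D^\ell\setminus\{0\}$, then $g(x,x)=t^{2v}\bigl(g(x_0,x_0)+\cdots\bigr)$ is nonzero of even order, since $g(x_0,x_0)\ne0$. In the same way $t\,g(y,y)$ is nonzero of odd order if $y\ne0$. So the two sides cannot be equal, whether one or both of $x,y$ are nonzero: a contradiction.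

In general write $g=g_{an}\perp g_{hyp}$ with $g_{an}$ anisotropic and $g_{hyp}$ hyperbolic. The rank of $g_{hyp}$ is even, so $g_{an}$ has odd rank and is nonzero. By the first case, $g_{an}\perp-tg_{an}$ is anisotropic over $k$, and it is nonzero; it is the anisotropic part of $g_k\perp-tg_k$, which is therefore not hyperbolic.
\end{proof}

\section{Index at least $8$: proof of Theorem~\ref{thm:main}}\label{sec:proofmain}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $r\ge3$, let $k_0$ be algebraically closed of the given characteristic $\ne2$, and put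
\[
F=k_0(x_1,y_1,\dots,x_r,y_r),\qquad D=\bigotimes_{i=1}^r(x_i,y_i).
\]

\emph{$D$ is division.} It suffices to show this over the iterated Laurent series field $k_0((x_1))((y_1))\cdots((x_r))((y_r))$. By induction it is enough to check that if $E_1$ is a central division algebra over $F_1$, then $E_1\otimes(x,y)$ is division over $F_1((x))((y))$. Now $E_1((\sqrt x))$ is a division ring with the automorphism $s:\sqrt x\mapsto-\sqrt x$ of order $2$. The algebra $E_1\otimes(x,y)$ over $F_1((x))((y))$ is the twisted Laurent series ring $E_1((\sqrt x))((j;s))$ with $j^2=y$, which is a division ring.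

\emph{The field.} By Lemma~\ref{lem:field} choose a perfect $K\supset F$ with $cd_2(K)\le2$ and $D_K$ division, and let $k=K((t))$. As $0\ne[D_K]\in\mathrm{Br}_2(K)=H^2(K,\mathbb Z/2)$, we have $cd_2(K)=2$, so $cd_2(k)=3$ by (F6). This is where $K$ has to be perfect. By Lemma~\ref{lem:aniso}, $D_k$ is division, of degree $2^r$.

\emph{The form.} Write $D=H\otimes E$ with $H=(x_1,y_1)$ and $E=\bigotimes_{i\ge2}(x_i,y_i)$, so $\deg E=e=2^{r-1}$ and $4\mid e$. Let $\theta$ be a symplectic involution on $E$, for example the tensor product of the canonical involution on one quaternion factor and orthogonal involutions on the others, and let $\sigma=\gamma\otimes\theta$ with $\gamma$ the canonical involution of $H$. Put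
\[
h=\langle1,-t\rangle\quad\text{over }(D_k,\sigma).
\]
By Proposition~\ref{prop:one} with $\lambda=t$, the form $h$ has trivial discriminant, Clifford invariant and Rost invariant. By Lemma~\ref{lem:aniso} with $g=\langle1\rangle$, it is anisotropic.
\end{proof}

\begin{remark}
The lift $\xi$ of $[h]$ constructed in Section~\ref{sec:one} satisfies $R_{\mathrm{Spin}(h_0)}(\xi)=0$ on the nose, not only modulo $k^\times\cup[D_k]$. So the failure is not caused by passing to the quotient: $\xi$ is a class in the kernel of Rost's invariant of $\mathrm{Spin}(h_0)$, and it is nontrivial because its image $[h]$ is.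
\end{remark}

\section{Index $4$: several quaternion subgroups}\label{sec:index4}

For $e=2$ the multiplier is $1$, and the form $\langle1,-t\rangle$ is detected by $R$:

\begin{remark}\label{rem:onefails}
Let $D=Q\otimes Q'$ be a division algebra of degree $4$ over a field $K$ of characteristic $\ne 2$, let $\sigma=\gamma\otimes\gamma'$ be the tensor product of the canonical involutions, and let $k=K((t))$. Then $R(\langle1,-t\rangle)\ne0$ over $(D_k,\sigma)$. Indeed, by Proposition~\ref{prop:one} it is the class of $(t)\cup[Q]$. Suppose that $(t)\cup[Q]=(\lambda)\cup[D]$, where up to squares $\lambda=t^j\mu$ with $\mu\in K^\times$ and $j\in\{0,1\}$. Taking residues $H^3(k,\mathbb Z/2)\to H^2(K,\mathbb Z/2)$ gives $[Q]=j[D]$, so $[Q]\in\{0,[D]\}$. Then $[D]=[Q]+[Q']$ is the class of $Q'$ or of $Q$, and $\operatorname{ind}(D)\le2$, a contradiction.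
\end{remark}

We therefore use several coordinates, with quaternion algebras $Q_i$ whose classes cancel. The new point is that the lifts for different coordinates must be multiplied in the spin group, and that the Rost invariant must be evaluated on the product.

\begin{proposition}\label{prop:key}
Let $(D,\sigma)$ be a division $k$-algebra with orthogonal involution with $\deg D=2e$, $e$ even, and let $g=\langle a_1,\dots,a_\ell\rangle$ be a hermitian form over $(D,\sigma)$. Suppose that for each $i$ there is a decomposition $D=Q_i\otimes E_i$ with $Q_i$ quaternion and $\mathrm{ad}_{\langle a_i\rangle}=\gamma_i\otimes\theta_i$, where $\gamma_i$ is the canonical involution of $Q_i$ and $\theta_i$ is an involution on $E_i$. For $\lambda\in k^\times$ put $h_\lambda=g\perp-\lambda g$. Then $h_\lambda$ has even rank, trivial discriminant and trivial Clifford invariant, and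
\[
R(h_\lambda)=\tfrac e2\,(\lambda)\cup\sum_{i=1}^\ell[Q_i]\quad\text{in } H^3(k,\mathbb Q/\mathbb Z(2))/(k^\times\cup[D]).
\]
\end{proposition}

\begin{proof}
The rank is $2\ell$ and $2M=4\ell e$, so $d(h_\lambda)$ is represented by
\[
(-1)^{2\ell e}\,\mathrm{Nrd}(u)^{2\ell}\prod_i\mathrm{Nrd}(a_i)^2\,(-\lambda)^{2e\ell},
\]
a square. Put $h_0=h_1=g\perp-g$, which is hyperbolic. As in Section~\ref{sec:one}, the isometry $(\mathrm{id},\sqrt\lambda^{\,-1})$ over $k_s$ shows that $[h_\lambda]$ is the image of $(\lambda)$ under $\iota:\mu_2\to SU(h_0)$, $\varepsilon\mapsto(\mathrm{id},\varepsilon)$, where now $\varepsilon$ acts on the $\ell$ coordinates of the second summand.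

\emph{The lift.} Let $f_i:SL_1(Q_i)\to SU(h_0)$ send $x$ to left multiplication by $x\otimes1$ on the $i$-th coordinate of the second summand, and to the identity elsewhere. As $\mathrm{ad}_{\langle -a_i\rangle}(x\otimes1)(x\otimes1)=\gamma_i(x)x\otimes1=1$ and $\mathrm{Nrd}(x\otimes1)=\mathrm{Nrd}_{Q_i}(x)^e=1$, this is well defined. As in Section~\ref{sec:one}, $f_i$ lifts uniquely to $\tilde f_i:SL_1(Q_i)\to\mathrm{Spin}(h_0)$ over $k$. For $i\ne j$ the images of $f_i$ and $f_j$ commute. Hence the commutator of $\tilde f_i$ and $\tilde f_j$ is a morphism from the connected variety $SL_1(Q_i)\times SL_1(Q_j)$ to $\mu_2$, so it is trivial: the images of $\tilde f_i$ and $\tilde f_j$ commute too. Consequently $\varepsilon\mapsto\prod_i\tilde f_i(\varepsilon)$ is a homomorphism $\mu_2\to\mathrm{Spin}(h_0)$. It lifts $\iota$, since $\prod_if_i(\varepsilon)=(\mathrm{id},\varepsilon)$. So $[h_\lambda]$ lifts to the class of $\prod_{i=1}^\ell\tilde f_i(\chi_\lambda)$, and $\mathcal{C}l(h_\lambda)=0$ by Lemma~\ref{lem:clifford}.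

\emph{The multipliers.} Over $k_s$, $SU(h_0)$ is a special orthogonal group in dimension $4\ell e=2M$ with $M=2\ell e\ge4$, and $SL_1(Q_i)=SL_2$ acts on the underlying space as $e$ copies of the standard representation plus a trivial one. Its coroot has the weights $1$ and $-1$, each with multiplicity $e<M$, and $0$ otherwise, so it goes to a cocharacter conjugate to $\varepsilon_1+\dots+\varepsilon_e\in\mathbb Z^M$. Hence $n_{\tilde f_i}=e/2$.

\emph{The value of the Rost invariant.} Put $G=\mathrm{Spin}(h_0)$ and let $\xi_j\in H^1(k,G)$ be the class of $\prod_{i\le j}\tilde f_i(\chi_\lambda)$. We show $R_G(\xi_j)=\frac e2(\lambda)\cup\sum_{i\le j}[Q_i]$ by induction on $j$, starting with the trivial class $\xi_0$. Let $j\ge1$ and let $z=\prod_{i<j}\tilde f_i(\chi_\lambda)$, a cocycle of class $\xi_{j-1}$. The group ${}_zG$ is $G$ over $k_s$ with the twisted Galois action $s*y=z_s\,s(y)\,z_s^{-1}$. The values of $z$ centralize the image of $\tilde f_j$, so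
\[
s*\tilde f_j(x)=z_s\,\tilde f_j(s(x))\,z_s^{-1}=\tilde f_j(s(x)),
\]
and the same formula defines a $k$-homomorphism $\tilde f_j':SL_1(Q_j)\to{}_zG$. It has the same multiplier $e/2$, since this is computed over $k_s$. Moreover $\tau_z([\tilde f_j'(\chi_\lambda)])=[\tilde f_j(\chi_\lambda)z]=\xi_j$. The class of $\chi_\lambda$ in $H^1(k,SL_1(Q_j))$ is that of $\lambda$, as in Section~\ref{sec:one}. So (F3), (F1) and (F2) give
\[
R_G(\xi_j)=R_{{}_zG}([\tilde f_j'(\chi_\lambda)])+R_G(\xi_{j-1})=\tfrac e2(\lambda)\cup[Q_j]+R_G(\xi_{j-1}).
\]
For $j=\ell$ the class $\xi_\ell$ is the lift of $[h_\lambda]$ found above, and the formula for $R(h_\lambda)$ follows.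
\end{proof}

For index $4$ we look for an odd number of quaternion factors of $D$ whose classes sum to zero. Start with $[D]=(m,b)+(d,c)$. Bilinearity gives a second decomposition
\[
(md,b)+(d,bc)=(m,b)+(d,c)=[D],
\]
and a third candidate misses $[D]$ by one symbol: $(md,bc)+(d,b)=[D]+(m,c)$. If $(m,c)=0$, this is a decomposition as well, and then $(md,b)+(md,bc)=(md,c)=(d,c)$: the factors $(md,b)$, $(md,bc)$ and $(d,c)$, one from each decomposition, have sum zero. The simplest way to make $(m,c)$ vanish is to take $c=1-m$, and then one only has to check that $D$ is still division.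

\begin{proof}[Proof of Theorem~\ref{thm:index4}]
Let $k_0$ be algebraically closed of the given characteristic $\neq2$, let $F=k_0(m,b,d)$ and $c=1-m$, and put $D=(m,b)\otimes(d,c)$.

\emph{$D$ is division.} By Albert's theorem it is enough that $\langle m,b,-mb,-d,-c,dc\rangle$ is anisotropic over $k_0(m)((b))((d))$. By Springer's theorem for the variable $d$, we need $\langle m,b,-mb,-c\rangle$ and $\langle-1,c\rangle$ anisotropic over $k_0(m)((b))$. The second is, as $c=1-m$ is not a square. For the first, Springer's theorem for the variable $b$ requires $\langle m,-c\rangle$ and $\langle1,-m\rangle$ to be anisotropic over $k_0(m)$, which holds as $m(1-m)$ and $m$ are not squares.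

\emph{Three decompositions.} Put
\[
\begin{array}{lll}
Q_1=(md,b), & Q_2=(d,c), & Q_3=(md,bc),\\
Q_1'=(d,bc), & Q_2'=(m,b), & Q_3'=(d,b).
\end{array}
\]
Since $(m,c)=(m,1-m)=0$ in $\mathrm{Br}(F)$, the computations above give $[Q_i]+[Q_i']=[D]$ for $i=1,2,3$ and $[Q_1]+[Q_2]+[Q_3]=0$. Degrees being equal, $D\cong Q_i\otimes Q_i'$. Let $\sigma_i=\gamma_i\otimes\gamma_i'$, with canonical involutions on both factors, be the corresponding orthogonal involution on $D$, and let $\sigma=\sigma_1$. By Skolem--Noether, and because $\sigma$ and $\sigma_i$ are both orthogonal, $\sigma_i=\mathrm{Int}(a_i^{-1})\circ\sigma$ with $\sigma(a_i)=a_i$; take $a_1=1$. Let $g=\langle a_1,a_2,a_3\rangle$. By \eqref{eq:ad}, $\mathrm{ad}_{\langle a_i\rangle}=\gamma_i\otimes\gamma_i'$.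

\emph{The counterexample.} By Lemma~\ref{lem:field} take a perfect $K\supset F$ with $cd_2(K)\le2$ and $D_K$ division, and put $k=K((t))$. As in Section~\ref{sec:proofmain}, $cd_2(k)=3$. Let $h=g_k\perp-tg_k$, of rank $6$ over $D_k$, which is division of index $4$ by Lemma~\ref{lem:aniso}. By Proposition~\ref{prop:key} with $e=2$ and $\ell=3$, the discriminant and the Clifford invariant of $h$ are trivial and
\[
R(h)=(t)\cup\bigl([Q_1]+[Q_2]+[Q_3]\bigr)=0 .
\]
By Lemma~\ref{lem:aniso}, applied to $g_K$, the form $h$ is not hyperbolic, because $g$ has odd rank.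
\end{proof}

\section{Rank $2$ in index $4$}\label{sec:rank2}

Here $M_2(D)$ has degree $8$, and the spin group is of type $D_4$. Triality relates $h$ to an $8$-dimensional quadratic form, for which the vanishing of $I^4(k)$ is available.

\begin{proof}[Proof of Proposition~\ref{prop:rank2}]
Invariants of hyperbolic forms are trivial. Conversely let $h$ have rank $2$ over $(D,\sigma)$ with trivial invariants, $\operatorname{ind}(D)=4$, and let $h_0$ be hyperbolic of rank $2$.

\emph{The quadratic form $q_0$.} Since $\deg D=4$ and $2[D]=0$, the algebra $D$ is biquaternion (Albert). Let $\alpha$ be an Albert form of $D$: it has dimension $6$, trivial discriminant and Clifford invariant $[D]$. Put $q_0=\alpha\perp\mathbb H$, where $\mathbb H$ is the hyperbolic plane. Then $C_0(q_0)=C_+\times C_-$, where $C_\pm$ have degree $8$ and Brauer class $[D]$, so $C_\pm\cong M_2(D)$. For any $8$-dimensional form $q$ of trivial discriminant, the canonical involution $\tau$ of $C(q)$, which is the identity on vectors, restricts to orthogonal involutions $\tau_\pm$ on the components $C_\pm(q)$ of $C_0(q)$ \cite[8.4]{KMRT}. Moreover: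
\begin{equation}\label{eq:star}
\text{if $q$ is isotropic, then $\tau_+$ and $\tau_-$ are hyperbolic.}
\end{equation}
Indeed, choose isotropic vectors $v,w$ with $vw+wv=1$ in $C(q)$, and put $\epsilon=vw\in C_0(q)$. Then $\epsilon^2=v(1-vw)w=vw=\epsilon$ since $v^2=0$, and $\tau(\epsilon)=wv=1-\epsilon$. Project to $C_\pm(q)$.

\emph{Triality.} By \eqref{eq:star} and the uniqueness of hyperbolic forms of given rank, $(C_+(q_0),\tau_+)\cong(M_2(D),\mathrm{ad}_{h_0})$. The projection of $\mathrm{Spin}(q_0)\subset C_0(q_0)$ to $C_+(q_0)$ is therefore a homomorphism $\psi:\mathrm{Spin}(q_0)\to SU(h_0)$, the half-spin map, which is a central isogeny. It lifts to a central isogeny $\mathrm{Spin}(q_0)\to\mathrm{Spin}(h_0)$ of simply connected groups, which is an isomorphism and hence compatible with Rost invariants.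

\emph{Use of the invariants.} Since $d(h)$ and $\mathcal{C}l(h)$ are trivial, $[h]$ lifts to some $\xi\in H^1(k,\mathrm{Spin}(h_0))=H^1(k,\mathrm{Spin}(q_0))$. Since $R(h)=0$, there is $\lambda\in k^\times$ such that the Rost invariant of $\xi$ is $(\lambda)\cup[D]$. Let $q_\xi$ be the quadratic form given by the image of $\xi$ in $H^1(k,SO(q_0))$. The Rost invariant of $\mathrm{Spin}(q_0)$ is $\xi\mapsto e_3(q_\xi\perp-q_0)$, where $e_3$ is the Arason invariant (\cite[\S31]{KMRT}, \cite{GMS}). On the other hand $e_3(\lambda\alpha\perp-\alpha)=(\lambda)\cup[D]$, and $q_0=\alpha$ in $W(k)$. As $H^3(k,\mathbb Z/2)\to H^3(k,\mathbb Q/\mathbb Z(2))$ is injective, $q_\xi-\lambda\alpha$ lies in $\ker e_3=I^4(k)$, which is $0$ by \eqref{eq:I4}; this is where $cd_2(k)\le3$ is used. So $q_\xi$, of dimension $8$, is Witt equivalent to $\lambda\alpha$, of dimension $6$, and $q_\xi$ is isotropic.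

\emph{Back to $h$.} The algebra with involution $(M_2(D),\mathrm{ad}_h)$ is the twist of $(M_2(D),\mathrm{ad}_{h_0})\cong(C_+(q_0),\tau_+)$ by $\xi$, where $\mathrm{Spin}(q_0)$ acts on $C_+(q_0)$ by conjugation. Conjugation by $x\in\mathrm{Spin}(q_0)$ on $C_0(q_0)$ is the automorphism induced by the isometry $v\mapsto xvx^{-1}$ of $q_0$. So this twist is $(C_+(q_\xi),\tau_+)$, which is hyperbolic by \eqref{eq:star}. Hence $h$ is hyperbolic.
\end{proof}

\begin{remark}
The construction of Section~\ref{sec:index4} needs three coordinates; two give nothing. Let $D$ be a division algebra of degree $4$ with orthogonal involution over a field $K$ with $\operatorname{char}K\ne2$ and $cd_2(K)\le2$, let $k=K((t))$, and let $g=\langle a_1,a_2\rangle$ with $\mathrm{ad}_{\langle a_i\rangle}=\gamma_i\otimes\gamma_i'$ on $D=Q_i\otimes Q_i'$. Suppose that $R(g_k\perp-tg_k)=0$. By Proposition~\ref{prop:key} and a residue computation as in Remark~\ref{rem:onefails}, $[Q_1]+[Q_2]\in\{0,[D]\}$. So $Q_2$ is isomorphic to $Q_1$ or to $Q_1'$, and $Q_2'$ to the other one. In both cases the involutions $\mathrm{ad}_{\langle a_1\rangle}$ and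 $\mathrm{ad}_{\langle a_2\rangle}$ on $D$ are isomorphic, hence the forms are similar: $\langle a_2\rangle\cong\langle \mu a_1\rangle$ for some $\mu\in K^\times$, and $g\cong\langle a_1\rangle\perp \mu\langle a_1\rangle$. Proposition~\ref{prop:key} over $K$, applied to $\langle a_1\rangle$ and $\lambda=-\mu$, shows that $g$ has trivial discriminant and Clifford invariant and that $R(g)$ is the class of $(-\mu)\cup[Q_1]$, which is zero because $H^3(K,\mathbb Z/2)=0$. By Proposition~\ref{prop:rank2} over $K$, $g$ is hyperbolic, and so is $g_k\perp-tg_k$. This does not decide whether other forms of rank $4$ in index $4$ are counterexamples.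
\end{remark}

\begin{thebibliography}{9}

\bibitem{CI}
\emph{Cohomological Invariants Of Quaternionic Skew-Hermitian Forms},
\texttt{https://www.math.uni-bielefeld.de/LAG/man/221.pdf}.

\bibitem{EKM}
Elman, Karpenko, and Merkurjev.

\bibitem{GMS}
Garibaldi, Merkurjev, and Serre,
\emph{Cohomological Invariants in Galois Cohomology}, Part II.

\bibitem{Gille}
P. Gille,
\emph{Invariants cohomologiques de Rost en caract\'eristique positive},
K-Theory 21 (2000).

\bibitem{KMRT}
Knus, Merkurjev, Rost, and Tignol,
\emph{The Book of Involutions}.

\bibitem{Merkurjev}
Merkurjev,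
\emph{Simple algebras and quadratic forms},
Math. USSR-Izv. 38 (1992).

\bibitem{Serre}
Serre,
\emph{Galois Cohomology}.

\end{thebibliography}

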